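
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Uncountable $(1+)$-separated sets in the unit spheres\\ of weakly Lindel\"of determined spaces}


\begin{abstract}
A subset of the unit sphere of a Banach space is $(1+)$-separated if its distinct points are at distance strictly greater than $1$. We prove in ZFC that for every nonseparable weakly Lindel\"of determined Banach space $X$, in particular for every such space of density character $\omega_1$, both the unit sphere of $X$ and that of $X^*$ contain $(1+)$-separated sets of cardinality $\omega_1$. The proof is a dichotomy. Either both spheres contain uncountable $(1+\varepsilon)$-separated sets for some $\varepsilon>0$, or there are cofinally many projections $P$ with separable range such that both $P$ and $I-P$ have norm at most one. In the second case these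 projections yield an uncountable Auerbach system, which can be corrected, vector by vector, into a $(1+)$-separated family.
\end{abstract}

\section{The question and the answer}

Throughout, $X$ is a real Banach space, $B_X$ and $S_X$ are its unit ball and unit sphere, and $\operatorname{dens}X$, the \emph{density character}, is the smallest cardinality of a norm-dense subset of $X$. An operator of norm at most $1$ is called \emph{contractive}. A set $\mathcal F\subseteq S_X$ is \emph{$(1+)$-separated} if $\|x-y\|>1$ for all distinct $x,y\in\mathcal F$, and \emph{$(1+\varepsilon)$-separated}, for a number $\varepsilon>0$, if $\|x-y\|\ge1+\varepsilon$ for all distinct $x,y\in\mathcal F$. For families, the inequality is required for all pairs of distinct indices.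

How large can such sets be? A separable space contains no uncountable set with mutual distances greater than $1$, because the open balls of radius $1/2$ around its points would be disjoint. In a nonseparable space, Riesz's lemma (for a proper closed subspace $Y$ and $\varepsilon>0$ there is a unit vector at distance greater than $1-\varepsilon$ from $Y$), applied $\omega_1$ times, yields an uncountable subset of the sphere with mutual distances greater than $1-\varepsilon$. If contractive projections onto separable subspaces are available, one does slightly better. Suppose that $P$ is a contractive projection, that $z$ is a unit vector with $Pz=z$, and that $z'$ is a unit vector with $Pz'=0$. Then $\|z-z'\|\ge\|P(z-z')\|=1$. So, if there are sufficiently many such projections, unit vectors chosen recursively in the kernels of larger and larger ones have mutual distances \emph{at least} $1$. The question is whether the inequality can be made strict.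

A natural class with many contractive projections is the following. A Banach space $X$ is \emph{weakly Lindel\"of determined} (WLD) if there is a set $\Gamma\subseteq X$ with $\overline{\operatorname{span}}\,\Gamma=X$ such that for every $x^*\in X^*$ the set $\{\gamma\in\Gamma:\langle x^*,\gamma\rangle\ne0\}$ is countable. (Equivalently, the dual ball $B_{X^*}$ with the weak$^*$ topology is a Corson compact; we use only the definition just given.) It is known that if $X$ is WLD and $\operatorname{dens}X>\mathfrak c$, then both $S_X$ and $S_{X^*}$ contain uncountable $(1+)$-separated subsets. The following question is posed in \cite{talk}: \emph{if $X$ is WLD and $\operatorname{dens}X=\omega_1$, does $S_X$ contain an uncountable $(1+)$-separated subset?} The answer is yes, in ZFC, and nonseparability is the only restriction on the density that is needed.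

\begin{theorem}\label{thm:main}
Let $X$ be a nonseparable WLD Banach space, for instance a WLD space with $\operatorname{dens}X=\omega_1$. Then both $S_X$ and $S_{X^*}$ contain $(1+)$-separated subsets of cardinality $\omega_1$.
\end{theorem}

For $S_X$, neither ``$>1$'' nor ``$\omega_1$'' can be improved in general, as the spaces $c_0(\kappa)$ show (Proposition~\ref{prop:c0}). An \emph{Auerbach system} in $X$ is a family of pairs $(z_i,h_i)\in S_X\times S_{X^*}$ with $h_i(z_j)=\delta_{ij}$. Our proof also gives the following.

\begin{corollary}\label{cor}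
A WLD Banach space has an uncountable $(1+)$-separated set in its unit sphere if and only if it is nonseparable. A nonseparable WLD space $X$ without uncountable Auerbach systems has, for some $\varepsilon>0$, uncountable $(1+\varepsilon)$-separated sets in $S_X$ and in $S_{X^*}$.
\end{corollary}

\subsection*{Two examples that contain the idea}

\begin{example}\label{ex:c0}
In $c_0(\omega_1)$ the canonical unit vectors $e_\alpha$ are at mutual distance exactly $1$. To gain the strict inequality, give each vector small \emph{negative} coordinates below its index. Every $\alpha<\omega_1$ is countable, so we may choose an injection $n_\alpha$ of $\alpha$ into $\{1,2,\dots\}$ and put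
\[
y_\alpha=e_\alpha-\sum_{\beta<\alpha}2^{-n_\alpha(\beta)}e_\beta .
\]
Then $y_\alpha\in S_{c_0(\omega_1)}$, and for $\beta<\alpha$ the $\beta$-th coordinate of $y_\beta-y_\alpha$ is $1+2^{-n_\alpha(\beta)}>1$. In another space, subtracting a multiple of $e_\beta$ from $e_\alpha$ may push the vector out of the unit ball. In $\ell_2(\omega_1)$, for example, $\|e_\alpha-ce_\beta\|>1$ for all $c>0$; but there $e_\alpha$ and $e_\beta$ are already at distance greater than $1$. This is a general alternative: either $\|e_\alpha-e_\beta\|>1$ and nothing needs to be done for the pair, or $\|e_\alpha-e_\beta\|\le1$, and by convexity $e_\alpha-ce_\beta$ stays in the ball for all $c\in[0,1]$.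
\end{example}

\begin{example}\label{ex:CK}
Let $K=\omega_1\cup\{\infty\}$ be the one-point compactification of the discrete set $\omega_1$. The space $C(K)$ is WLD with $\Gamma=\{1\}\cup\{1_{\{\gamma\}}:\gamma<\omega_1\}$, since $C(K)^*=\ell_1(K)$. For countable $D\subseteq\omega_1$ let $P_Df$ equal $f$ on $D$ and $f(\infty)$ elsewhere; this is a projection of norm one with separable range. But $I-P_D$ has norm $2$: for $\gamma\notin D$ the function $1-2\cdot1_{\{\gamma\}}$ has norm $1$, while its image under $I-P_D$ is $-2\cdot 1_{\{\gamma\}}$. The vectors $z_\gamma=-2\cdot1_{\{\gamma\}}$ are at mutual distance $2$, the \emph{same} vector $1$ shortens each of them to $1+z_\gamma\in S_{C(K)}$, and adding the same vector does not change the differences. So the functions $1+z_\gamma$ form an uncountable subset of the sphere with mutual distances $2$.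
\end{example}

The proof shows that one of these two mechanisms always works. If one vector $r$ shortens vectors in the kernels of arbitrarily large projections, then we argue as in Example~\ref{ex:CK} (Section~\ref{sec:dich}). Otherwise there are cofinally many projections $P$ with $\|I-P\|\le1$. They give an uncountable Auerbach system with good projections (Section~\ref{sec:auerbach}), and on it the correction of Example~\ref{ex:c0} can be carried out (Section~\ref{sec:correct}).

\section{Projections onto separable subspaces}

All that we need from a WLD space is a rich family of contractive projections with separable ranges.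

\begin{definition}
A Banach space $X$ \emph{satisfies} (S) if there are a partially ordered set $\mathcal S$ and linear projections $P_s:X\to X$ $(s\in\mathcal S)$, with $X_s:=P_sX$, such that
\begin{itemize}
\item[(S1)] $\|P_s\|\le1$, each $X_s$ is separable, and $X=\bigcup_sX_s$;
\item[(S2)] if $s\le t$, then $P_sP_t=P_tP_s=P_s$;
\item[(S3)] every countable subset of $\mathcal S$ has an upper bound, and every sequence $s_0\le s_1\le\cdots$ has an upper bound $t$ with $X_t=\overline{\bigcup_nX_{s_n}}$.
\end{itemize}
\end{definition}

By (S2), $s\le t$ implies $X_s\subseteq X_t$ and $\ker P_t\subseteq\ker P_s$. We use these inclusions constantly. Every space with a $1$-projectional skeleton \cite{kubis} satisfies (S) by definition; this remark is not used below.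

\begin{lemma}\label{lem:wld}
Every WLD space satisfies \textup{(S)}.
\end{lemma}

\begin{proof}
Let $\Gamma$ be as in the definition of WLD, and for $h\in X^*$ let $\operatorname{supp}h=\{\gamma\in\Gamma:h(\gamma)\ne0\}$, a countable set. For countable $D\subseteq\Gamma$ put
\[
X_D=\overline{\operatorname{span}}\,D,\qquad Z_D=\overline{\operatorname{span}}(\Gamma\setminus D),
\]
and call $D$ \emph{good} if $\|x+z\|\ge\|x\|$ for all $x\in X_D$ and $z\in Z_D$.

\emph{Every countable $A\subseteq\Gamma$ is contained in a good set.} For each $x\in X$ fix $h_x\in B_{X^*}$ with $h_x(x)=\|x\|$. Let $A_0=A$. Given a countable $A_n$, let $A_{n+1}$ be the union of $A_n$ and the sets $\operatorname{supp}h_x$, where $x$ runs over the countable set $\operatorname{span}_{\mathbb Q}A_n$ of rational linear combinations. Put $D=\bigcup_nA_n$, which is countable. If $x\in\operatorname{span}_{\mathbb Q}D$, then $x\in\operatorname{span}_{\mathbb Q}A_n$ for some $n$, so $\operatorname{supp}h_x\subseteq A_{n+1}\subseteq D$. For $z\in\operatorname{span}(\Gamma\setminus D)$ this gives $h_x(z)=0$ and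
\[
\|x+z\|\ge h_x(x+z)=\|x\|.
\]
The inequality passes to the closures, so $D$ is good.

\emph{Projections.} Let $D$ be good. The inequality $\|x+z\|\ge\|x\|$ shows that $X_D\cap Z_D=\{0\}$ and that $x+z\mapsto x$ is a projection of norm at most $1$ on $X_D+Z_D$. Hence $X_D+Z_D$ is closed: if $(x_n+z_n)$ is Cauchy, so are $(x_n)$ and $(z_n)$. It contains $\Gamma$, so it is all of $X$. Let $P_D$ be the projection of $X$ onto $X_D$ with kernel $Z_D$; then $\|P_D\|\le1$.

Let $\mathcal S$ be the family of good sets, ordered by inclusion.

(S1) Each $x\in X$ is a limit of a sequence in $\operatorname{span}\Gamma$, hence lies in $\overline{\operatorname{span}}\,A$ for a countable $A\subseteq\Gamma$, hence in $X_D$ for a good $D\supseteq A$. The remaining parts of (S1) are clear.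

(S2) If $D\subseteq D'$, then $X_D\subseteq X_{D'}$ gives $P_{D'}P_D=P_D$, and $\ker P_{D'}=Z_{D'}\subseteq Z_D=\ker P_D$ gives $P_D(I-P_{D'})=0$.

(S3) The union of countably many good sets is countable, hence contained in a good set. Let $D_0\subseteq D_1\subseteq\cdots$ be good and $D=\bigcup_nD_n$. Since $Z_D\subseteq Z_{D_n}$, we have $\|x+z\|\ge\|x\|$ for all $x\in\bigcup_nX_{D_n}$ and $z\in Z_D$. The set $\bigcup_nX_{D_n}$ is a subspace containing $D$ and contained in $X_D$, so it is dense in $X_D$. Hence $D$ is good and $X_D=\overline{\bigcup_nX_{D_n}}$.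
\end{proof}

By Lemma~\ref{lem:wld}, Theorem~\ref{thm:main} is a consequence of the next theorem. A subset of $\mathcal S$ is \emph{cofinal} if for every $s_0\in\mathcal S$ it contains some $t\ge s_0$. The \emph{closed convex cone generated by} a set $A$ is the closure of the set of all finite linear combinations of elements of $A$ with nonnegative coefficients; for $A=\emptyset$ it is $\{0\}$.

\begin{theorem}\label{thm:S}
Let $X$ be nonseparable and satisfy \textup{(S)}, witnessed by $\mathcal S$ and $(P_s)_{s\in\mathcal S}$. Then $S_X$ and $S_{X^*}$ both contain $(1+)$-separated sets of cardinality $\omega_1$. More precisely, at least one of the following holds: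
\begin{itemize}
\item[(a)] for some $\varepsilon>0$, both $S_X$ and $S_{X^*}$ contain uncountable $(1+\varepsilon)$-separated sets;
\item[(b)] the set $\{t\in\mathcal S:\|I-P_t\|\le1\}$ is cofinal in $\mathcal S$.
\end{itemize}
If \textup{(b)} holds, then there are $z_\alpha\in S_X$ and $h_\alpha\in S_{X^*}$ $(\alpha<\omega_1)$ with $h_\beta(z_\gamma)=\delta_{\beta\gamma}$, that is, an uncountable Auerbach system. Moreover, there are then $(1+)$-separated families $(y_\alpha)_{\alpha<\omega_1}$ in $S_X$ and $(y^*_\alpha)_{\alpha<\omega_1}$ in $S_{X^*}$ such that $z_\alpha-y_\alpha$ lies in the closed convex cone generated by $\{z_\beta:\beta<\alpha\}$ and $h_\alpha-y_\alpha^*$ lies in the closed convex cone generated by $\{h_\beta:\beta<\alpha\}$.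
\end{theorem}

From now on until the end of Section~\ref{sec:auerbach}, $X$, $\mathcal S$ and $(P_s)$ are as in Theorem~\ref{thm:S}.

\section{The dichotomy}\label{sec:dich}

If $r\in X_s$ and $z\in\ker P_s$, then $\|r+z\|\ge\|P_s(r+z)\|=\|r\|$. The corresponding inequality $\|r+z\|\ge\|z\|$ may fail, as Example~\ref{ex:CK} shows; that it holds for all $r\in X_s$ and $z\in\ker P_s$ means precisely that $I-P_s$ is contractive. The dichotomy is about this inequality, one vector $r$ at a time.

\begin{definition}
A vector $r\in X$ is \emph{tame} if there is $s(r)\in\mathcal S$ with $\|r+z\|\ge\|z\|$ for all $z\in\ker P_{s(r)}$.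
\end{definition}

In Example~\ref{ex:CK} the vector $1$ is not tame (with $\mathcal S$ the countable subsets of $\omega_1$, ordered by inclusion). The next lemma repeats the argument of that example. In general the ratio $\|z\|/\|r+z\|$ is only known to exceed $1$, and the norms $\|r+z\|$ vary; since uncountably many vectors are at our disposal, we can pass to a subfamily on which the ratio is bounded away from $1$ and the norms are nearly constant.

\begin{lemma}\label{lem:nottame}
If some $r\in X$ is not tame, then \textup{(a)} of Theorem~\textup{\ref{thm:S}} holds.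
\end{lemma}

\begin{proof}
The vector $0$ is tame, so $r\ne0$. For every $s\in\mathcal S$ there is $z\in\ker P_s$ with $\|r+z\|<\|z\|$. By (S1) and the first part of (S3) we can choose, by recursion on $\xi<\omega_1$, elements $s_\xi\in\mathcal S$ and vectors $z_\xi\in X$ such that $r\in X_{s_0}$, such that $s_\eta\le s_\xi$ and $z_\eta\in X_{s_\xi}$ for all $\eta<\xi$, and such that
\[
z_\xi\in\ker P_{s_\xi},\qquad b_\xi:=\|r+z_\xi\|<a_\xi:=\|z_\xi\|.
\]
Since $r\in X_{s_\xi}$, we have $b_\xi\ge\|P_{s_\xi}(r+z_\xi)\|=\|r\|>0$.

For the dual sphere, choose $\varphi_\xi\in S_{X^*}$ with $\varphi_\xi(z_\xi)=\|z_\xi\|$ and let $f_\xi=\varphi_\xi\circ P_{s_{\xi+1}}$. Composing with this contractive projection does two things. Since $z_\xi\in X_{s_{\xi+1}}$, we keep $f_\xi(z_\xi)=a_\xi$, and therefore $\|f_\xi\|=1$. And $f_\eta(z_\xi)=0$ whenever $\eta<\xi$, because $\eta+1\le\xi$ and so $z_\xi\in\ker P_{s_\xi}\subseteq\ker P_{s_{\eta+1}}$.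

\emph{Thinning out.} For each $\xi$ we have $a_\xi\ge(1+4/k)b_\xi$ for some $k\in\mathbb N$. Hence we can fix $k$ and $\delta=1/k$ such that $a_\xi\ge(1+4\delta)b_\xi$ for uncountably many $\xi$. Next, divide $(0,\infty)$ into the intervals $[(1+\delta)^m,(1+\delta)^{m+1})$, $m\in\mathbb Z$, and keep uncountably many $\xi$ with $b_\xi$ in one of them, with left endpoint $b$, say. Finally, divide the real line into countably many intervals of length $\delta b$ and keep uncountably many $\xi$ with $f_\xi(r)$ in one of them. We obtain an uncountable $I\subseteq\omega_1$ such that for $\xi,\eta\in I$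
\[
a_\xi\ge(1+4\delta)b_\xi,\qquad b\le b_\xi\le(1+\delta)b,\qquad |f_\xi(r)-f_\eta(r)|\le\delta b.
\]

\emph{In $S_X$.} Let $u_\xi=(r+z_\xi)/b_\xi\in S_X$. Then $\bigl\|u_\xi-\frac1b(r+z_\xi)\bigr\|=|1-b_\xi/b|\le\delta$ for $\xi\in I$. If $\eta<\xi$ are in $I$, then $P_{s_\xi}z_\eta=z_\eta$ and $P_{s_\xi}z_\xi=0$, hence
\[
\|u_\eta-u_\xi\|\ge\frac{\|z_\eta-z_\xi\|}b-2\delta
\ge\frac{\|P_{s_\xi}(z_\eta-z_\xi)\|}b-2\delta
=\frac{a_\eta}b-2\delta\ge\frac{a_\eta}{b_\eta}-2\delta\ge1+2\delta .
\]

\emph{In $S_{X^*}$.} If $\eta<\xi$ are in $I$, then $f_\eta(z_\xi)=0$ gives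
\[
(f_\xi-f_\eta)(r+z_\xi)=a_\xi+f_\xi(r)-f_\eta(r)\ge(1+4\delta)b_\xi-\delta b\ge(1+3\delta)b_\xi ,
\]
and $\|r+z_\xi\|=b_\xi$, so $\|f_\xi-f_\eta\|\ge1+3\delta$.

Thus (a) holds with $\varepsilon=2\delta$.
\end{proof}

If every vector is tame, a closing-off argument turns the inequalities for single vectors into a statement about a whole projection. Here the second part of (S3) is used.

\begin{lemma}\label{lem:tame}
If every $r\in X$ is tame, then \textup{(b)} of Theorem~\textup{\ref{thm:S}} holds.
\end{lemma}

\begin{proof}
Let $s_0\in\mathcal S$. Given $s_n$, let $A_n$ be a countable dense subset of $X_{s_n}$, and let $s_{n+1}$ be an upper bound of the countable set $\{s_n\}\cup\{s(r):r\in A_n\}$. By (S3) the sequence $(s_n)$ has an upper bound $t$ with $X_t=\overline{\bigcup_nX_{s_n}}$. If $r\in A_n$, then $s(r)\le s_{n+1}\le t$, so every $z\in\ker P_t\subseteq\ker P_{s(r)}$ satisfies $\|r+z\|\ge\|z\|$. Since $\bigcup_nA_n$ is dense in $X_t$, this inequality holds for all $r\in X_t$ and $z\in\ker P_t$. For $x\in X$ take $r=P_tx$ and $z=x-P_tx$ to get $\|x\|\ge\|x-P_tx\|$. So $t\ge s_0$ and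 $\|I-P_t\|\le1$.
\end{proof}

\section{An Auerbach system with good projections}\label{sec:auerbach}

Cofinally many projections with contractive complements give an Auerbach system on which the complements act as ``restrictions to $[\beta,\omega_1)$''. We record the relations for $X$ and for $X^*$, since they have the same form.

\begin{lemma}\label{lem:auerbach}
Suppose that \textup{(b)} of Theorem~\textup{\ref{thm:S}} holds. Then there are $z_\alpha\in S_X$, $h_\alpha\in S_{X^*}$ and linear operators $Q_\alpha:X\to X$ with $\|Q_\alpha\|\le1$ $(\alpha<\omega_1)$ such that for all $\beta,\gamma<\omega_1$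
\[
h_\beta(z_\gamma)=\delta_{\beta\gamma},\qquad
Q_\beta z_\gamma=\begin{cases}0&\text{if }\gamma<\beta,\\ z_\gamma&\text{if }\gamma\ge\beta,\end{cases}\qquad
Q_\beta^*h_\gamma=\begin{cases}0&\text{if }\gamma<\beta,\\ h_\gamma&\text{if }\gamma\ge\beta.\end{cases}
\]
\end{lemma}

\begin{proof}
By recursion on $\alpha<\omega_1$, using (S1), (S3) and (b), choose $t_\alpha\in\mathcal S$ with $\|I-P_{t_\alpha}\|\le1$ such that $t_\alpha\ge t_\beta$ and $z_\beta\in X_{t_\alpha}$ for all $\beta<\alpha$. Then choose a unit vector $z_\alpha\in\ker P_{t_\alpha}$; it exists because $X_{t_\alpha}$ is separable and $X$ is not. Write $P_\alpha=P_{t_\alpha}$ and $Q_\alpha=I-P_\alpha$.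

\emph{The vectors.} If $\gamma<\beta$, then $z_\gamma\in X_{t_\beta}$, so $Q_\beta z_\gamma=0$. If $\gamma\ge\beta$, then $z_\gamma\in\ker P_\gamma\subseteq\ker P_\beta$, so $Q_\beta z_\gamma=z_\gamma$.

\emph{The functionals.} We want $h_\beta$ to vanish on all $z_\gamma$ with $\gamma\neq\beta$. Composition with $Q_\beta$ takes care of $\gamma<\beta$ and composition with $P_{\beta+1}$ of $\gamma>\beta$; both operators are contractive, so the norm does not grow. Choose $\varphi_\beta\in S_{X^*}$ with $\varphi_\beta(z_\beta)=1$ and put
\[
h_\beta=\varphi_\beta\circ P_{\beta+1}\circ Q_\beta ,\qquad\|h_\beta\|\le1 .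
\]
If $\gamma<\beta$, then $Q_\beta z_\gamma=0$ and $h_\beta(z_\gamma)=0$. If $\gamma=\beta$, then $Q_\beta z_\beta=z_\beta$ and $P_{\beta+1}z_\beta=z_\beta$, so $h_\beta(z_\beta)=1$; in particular $\|h_\beta\|=1$. If $\gamma>\beta$, then $\gamma\ge\beta+1$ and $z_\gamma\in\ker P_\gamma\subseteq\ker P_{\beta+1}$, so $h_\beta(z_\gamma)=\varphi_\beta(P_{\beta+1}z_\gamma)=0$.

\emph{The adjoints.} By (S2), $P_\gamma P_\beta=P_{\min(\beta,\gamma)}$, so $Q_\gamma Q_\beta=I-P_\gamma-P_\beta+P_{\min(\beta,\gamma)}=Q_{\max(\beta,\gamma)}$. If $\gamma\ge\beta$, then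
\[
Q_\beta^*h_\gamma=h_\gamma\circ Q_\beta=\varphi_\gamma P_{\gamma+1}Q_\gamma Q_\beta=\varphi_\gamma P_{\gamma+1}Q_\gamma=h_\gamma .
\]
If $\gamma<\beta$, then $\gamma+1\le\beta$, so $P_{\gamma+1}P_\beta=P_{\gamma+1}$ and
\[
Q_\beta^*h_\gamma=\varphi_\gamma P_{\gamma+1}Q_\gamma Q_\beta=\varphi_\gamma P_{\gamma+1}Q_\beta=\varphi_\gamma(P_{\gamma+1}-P_{\gamma+1}P_\beta)=0.\qedhere
\]
\end{proof}

\section{Correcting the system}\label{sec:correct}

It remains to carry out the correction of Example~\ref{ex:c0} for such a system. We do this in an abstract Banach space $E$, because the result will be applied to $E=X$ and to $E=X^*$. Let $e_\alpha\in S_E$, $e_\alpha^*\in S_{E^*}$ and linear operators $Q_\alpha:E\to E$ $(\alpha<\omega_1)$ satisfy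
\begin{equation}\label{eq:hyp}
\|Q_\alpha\|\le1,\qquad e_\beta^*(e_\gamma)=\delta_{\beta\gamma},\qquad Q_\beta e_\gamma=0\ (\gamma<\beta),\qquad Q_\beta e_\gamma=e_\gamma\ (\gamma\ge\beta)
\end{equation}
for all $\alpha,\beta,\gamma<\omega_1$. We look for $y_\alpha=e_\alpha+w_\alpha\in S_E$, where $w_\alpha$ is built from the $e_\beta$ with $\beta<\alpha$. By the \emph{coordinate} of a vector at $\beta$ we mean its value under $e_\beta^*$.

\subsection*{Three vectors}
Take the indices $0,1,2$, and let $y_0=e_0$. A combination of the form $e_\alpha+w$ with $w\in\operatorname{span}\{e_\gamma:\gamma<\alpha\}$ has norm at least $\|Q_\alpha(e_\alpha+w)\|=\|e_\alpha\|=1$, so for such vectors being in the ball means being on the sphere.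

\emph{The vector $y_1$.} If $\|e_1-e_0\|>1$, let $y_1=e_1$. If $\|e_1-e_0\|\le1$, then $e_1-ae_0$ is on the sphere for every $a\in(0,1)$, by convexity. We fix such an $a$ and let $y_1=e_1-ae_0$; then $\|y_0-y_1\|\ge e_0^*(y_0-y_1)=1+a>1$. In both cases $y_1=e_1-ae_0$ with $a\ge0$.

\emph{The vector $y_2$.} We start at $e_2$ and treat first the index $1$, then the index $0$. (For infinite $\alpha$ the indices below $\alpha$ have to be arranged in a sequence and in general cannot be taken in increasing order. So we must be prepared to treat a smaller index after a larger one.)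

Index $1$. If $\|e_2-y_1\|>1$, we put $p=e_2$. Otherwise the vector $e_2-y_1=e_2-e_1+ae_0$ is in the ball. Moving a little from $e_2$ towards it would create a negative coordinate at $1$, as desired, but a coordinate of the wrong sign at $0$ if $a>0$. So we first apply $Q_1$, which is contractive and kills $e_0$: this shows that $e_2-e_1$ is in the ball. We put $p=e_2-\tau e_1$ with some $\tau\in(0,1)$.

Index $0$. If $\|p-y_0\|>1$, let $y_2=p$. Otherwise $p-e_0$ is in the ball and we let $y_2=p-\tau'e_0$ with a small $\tau'\in(0,1)$.

If the second alternative was used for the index $\beta$, then $e_\beta^*(y_2)<0$ and so $\|y_\beta-y_2\|\ge e_\beta^*(y_\beta-y_2)=1-e_\beta^*(y_2)>1$. If the first alternative was used for the index $0$, then $\|y_2-y_0\|=\|p-y_0\|>1$. If it was used for the index $1$, we had $\|p-y_1\|=1+\delta$ with $\delta>0$, and choosing $\tau'<\delta$ ensures that still $\|y_2-y_1\|>1$.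

The general proof has the same two ingredients. All coordinates of $w_\alpha$ are kept nonpositive throughout the construction with the help of the operators $Q_\beta$, and each correction is so small that it does not destroy the strict inequalities obtained before.

\subsection*{The general construction}

\begin{lemma}\label{lem:correct}
Let $E$ be a Banach space and let $e_\alpha\in S_E$, $e_\alpha^*\in S_{E^*}$ and $Q_\alpha$ $(\alpha<\omega_1)$ satisfy \eqref{eq:hyp}. Then there are $y_\alpha\in S_E$ $(\alpha<\omega_1)$ such that $\|y_\alpha-y_\beta\|>1$ whenever $\alpha\ne\beta$, and such that $e_\alpha-y_\alpha$ lies in the closed convex cone generated by $\{e_\beta:\beta<\alpha\}$.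
\end{lemma}

\begin{proof}
Let $W_\alpha=\overline{\operatorname{span}}\{e_\gamma:\gamma<\alpha\}$. By \eqref{eq:hyp} and continuity, $Q_\alpha$ and $e_\alpha^*$ vanish on $W_\alpha$. For $w\in W_\alpha$ we get
\begin{equation}\label{eq:ge1}
\|e_\alpha+w\|\ge\|Q_\alpha(e_\alpha+w)\|=\|e_\alpha\|=1 .
\end{equation}
Let $K_\alpha:=\{w\in W_\alpha:\|e_\alpha+w\|\le1\}$. This is a closed convex set containing $0$, and by \eqref{eq:ge1} we have $e_\alpha+w\in S_E$ for all $w\in K_\alpha$.

By recursion on $\alpha$ we choose $w_\alpha\in K_\alpha$ and put $y_\alpha=e_\alpha+w_\alpha\in S_E$ so that $-w_\alpha$ lies in the closed convex cone generated by $\{e_\gamma:\gamma<\alpha\}$ and so that for every $\beta<\alpha$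
\begin{equation}\label{eq:alt}
\text{either}\quad\|y_\alpha-y_\beta\|>1\quad\text{or}\quad e_\beta^*(w_\alpha)<0 .
\end{equation}
This suffices: in the second case $e_\beta^*(w_\beta)=0$, as $w_\beta\in W_\beta$, and $e_\beta^*(e_\alpha)=0$, whence
\[
\|y_\beta-y_\alpha\|\ge e_\beta^*(e_\beta+w_\beta-e_\alpha-w_\alpha)=1-e_\beta^*(w_\alpha)>1 .
\]

\emph{Choice of $w_\alpha$.} Put $w_0=0$. Let $\alpha>0$ and suppose that $w_\beta$ has been chosen for all $\beta<\alpha$. As $\alpha$ is countable, we can write $\alpha=\{\beta_1,\beta_2,\dots\}$, with repetitions allowed. We construct $w^0=0,w^1,w^2,\dots$ in $K_\alpha$, each of the form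
\begin{equation}\label{eq:form}
w^n=-\sum_{\gamma\in F_n}c_\gamma^n e_\gamma,\qquad F_n\subset\alpha\text{ finite},\quad c_\gamma^n\ge0,
\end{equation}
and numbers $\delta_n>0$ $(n\ge1)$; step $n$ takes care of the index $\beta_n$, and $\delta_n$ measures by how much. We set $c_\gamma^n=0$ for $\gamma\in\alpha\setminus F_n$. Suppose that $w^{n-1}$ and $\delta_1,\dots,\delta_{n-1}$ are given, and let $\beta=\beta_n$.

\emph{Case 1: $\|e_\alpha+w^{n-1}-y_\beta\|>1$.} Put $w^n=w^{n-1}$ and $\delta_n=\|e_\alpha+w^n-y_\beta\|-1$.

\emph{Case 2: $\|e_\alpha+w^{n-1}-y_\beta\|\le1$.} We apply $Q_\beta$ to the vector inside the norm. Here $Q_\beta e_\alpha=e_\alpha$ because $\beta<\alpha$, and $Q_\beta y_\beta=e_\beta+Q_\beta w_\beta=e_\beta$ because $w_\beta\in W_\beta$: the part of $y_\beta$ that could spoil the signs disappears. Since $\|Q_\beta\|\le1$, the vector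
\[
v:=Q_\beta w^{n-1}-e_\beta=-\sum_{\gamma\in F_{n-1},\,\gamma\ge\beta}c_\gamma^{n-1}e_\gamma-e_\beta\in W_\alpha
\]
satisfies $\|e_\alpha+v\|\le1$, that is, $v\in K_\alpha$. Put $w^n=(1-\tau)w^{n-1}+\tau v$, which lies in $K_\alpha$ by convexity, with $\tau\in(0,1)$ so small that
\begin{equation}\label{eq:small}
\|w^n-w^{n-1}\|\le2^{-n-1}\min\{1,\delta_1,\dots,\delta_{n-1}\}.
\end{equation}
Both $w^{n-1}$ and $v$ are combinations of finitely many $e_\gamma$, $\gamma<\alpha$, with nonpositive coefficients, so $w^n$ has the form \eqref{eq:form}. Moreover $e_\beta^*(w^{n-1})=-c_\beta^{n-1}$ and $e_\beta^*(v)=-c_\beta^{n-1}-1$, so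
\[
e_\beta^*(w^n)=-c_\beta^{n-1}-\tau<0 ;
\]
this is where the sign condition $c_\beta^{n-1}\ge0$ is needed. Put $\delta_n=-e_\beta^*(w^n)>0$.

\emph{The limit.} Inequality \eqref{eq:small} holds trivially in Case 1. Hence $(w^n)$ is Cauchy. Its limit $w_\alpha$ lies in the closed set $K_\alpha$, and $-w_\alpha$ lies in the closed convex cone generated by $\{e_\gamma:\gamma<\alpha\}$. For every $n\ge1$ and $m>n$ the number $\delta_n$ appears in the minimum in \eqref{eq:small} for step $m$, so
\[
\|w_\alpha-w^n\|\le\sum_{m>n}2^{-m-1}\delta_n=2^{-n-1}\delta_n<\delta_n .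
\]
If step $n$ was in Case 1, then $\|e_\alpha+w_\alpha-y_{\beta_n}\|>(1+\delta_n)-\delta_n=1$. If it was in Case 2, then, as $\|e_{\beta_n}^*\|=1$, we have $e_{\beta_n}^*(w_\alpha)<-\delta_n+\delta_n=0$. This is \eqref{eq:alt} for $\beta=\beta_n$, and every $\beta<\alpha$ is some $\beta_n$.
\end{proof}

\section{Proofs of the theorems and optimality}

\begin{proof}[Proof of Theorem~\ref{thm:S}]
If some $r\in X$ is not tame, Lemma~\ref{lem:nottame} gives (a); otherwise Lemma~\ref{lem:tame} gives (b). Suppose that (b) holds and take $(z_\alpha,h_\alpha,Q_\alpha)$ from Lemma~\ref{lem:auerbach}. Apply Lemma~\ref{lem:correct} twice: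
\begin{itemize}
\item in $E=X$ with $e_\alpha=z_\alpha$, $e_\alpha^*=h_\alpha$ and the operators $Q_\alpha$;
\item in $E=X^*$ with $e_\alpha=h_\alpha$, with $e_\alpha^*=z_\alpha$ regarded as an element of $S_{X^{**}}$, and with the operators $Q_\alpha^*$.
\end{itemize}
The hypotheses \eqref{eq:hyp} are in both cases exactly the relations of Lemma~\ref{lem:auerbach}. This yields the families $(y_\alpha)$ and $(y_\alpha^*)$. In case (a) as well as in case (b), both spheres contain $(1+)$-separated sets of cardinality $\omega_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor}]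
Theorem~\ref{thm:main} follows from Lemma~\ref{lem:wld} and Theorem~\ref{thm:S}. The first claim of the corollary follows from Theorem~\ref{thm:main} and the fact, noted at the beginning, that a separable space contains no uncountable set with mutual distances greater than $1$. For the second claim, let $X$ be a nonseparable WLD space without uncountable Auerbach systems. By Lemma~\ref{lem:wld}, Theorem~\ref{thm:S} applies to $X$. Its alternative (b) would give an uncountable Auerbach system, so (a) holds.
\end{proof}

The spaces $c_0(\kappa)$ are WLD, with $\Gamma$ the set of canonical unit vectors, since $c_0(\kappa)^*=\ell_1(\kappa)$. By the following proposition they show that, for $S_X$, Theorem~\ref{thm:main} can be improved neither to $(1+\varepsilon)$-separated sets nor, however large the density of the space is, to sets of cardinality greater than $\omega_1$. Part (ii) is known; we include a proof. Recall the \emph{$\Delta$-system lemma} in the form needed here: if $\lambda\in\{\omega_1,\omega_2\}$ and $(F_x)_{x\in A}$ is a family of finite sets with $|A|=\lambda$, then there are $B\subseteq A$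 with $|B|=\lambda$ and a finite set $R$ with $F_x\cap F_y=R$ for all distinct $x,y\in B$.

\begin{proposition}\label{prop:c0}
Let $\kappa$ be a cardinal.
\begin{itemize}
\item[(i)] For every $\varepsilon>0$ the sphere $S_{c_0(\kappa)}$ contains no uncountable $(1+\varepsilon)$-separated set.
\item[(ii)] Every $(1+)$-separated subset of $S_{c_0(\kappa)}$ has cardinality at most $\omega_1$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) It suffices to show that no set $A\subseteq S_{c_0(\kappa)}$ with $|A|=\omega_1$ is $(1+\varepsilon)$-separated. The sets $F_x=\{\gamma:|x(\gamma)|\ge\varepsilon/4\}$, $x\in A$, are finite. Take $B$ and $R$ from the $\Delta$-system lemma. Dividing $[-1,1]^R$ into finitely many small cubes and shrinking $B$, we may assume that $B$ is still uncountable and that $|x(\gamma)-y(\gamma)|\le\varepsilon/2$ for $\gamma\in R$ and $x,y\in B$. Let $x,y\in B$ be distinct. If $\gamma\notin R$, then $\gamma$ is outside $F_x$ or outside $F_y$, so one of $|x(\gamma)|,|y(\gamma)|$ is less than $\varepsilon/4$ and $|x(\gamma)-y(\gamma)|\le1+\varepsilon/4$. Hence $\|x-y\|\le\max\{\varepsilon/2,1+\varepsilon/4\}<1+\varepsilon$,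 and $A$ is not $(1+\varepsilon)$-separated.

(ii) Suppose that there is a $(1+)$-separated $A\subseteq S_{c_0(\kappa)}$ with $|A|=\omega_2$. Let $F_x=\{\gamma:|x(\gamma)|>1/2\}$, take $B$ and $R$ from the $\Delta$-system lemma, and shrink $B$ as in (i), keeping $|B|=\omega_2$, so that $|x(\gamma)-y(\gamma)|\le1$ for $\gamma\in R$ and $x,y\in B$. For $x\in B$ let
\[
N(x)=\{y\in B\setminus\{x\}:x(\gamma)\ne0\text{ for some }\gamma\in F_y\setminus R\}.
\]
The sets $F_y\setminus R$, $y\in B$, are pairwise disjoint and $x$ has countable support, so $N(x)$ is countable.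

Let $x,y\in B$ be distinct. Some $\gamma$ satisfies $|x(\gamma)-y(\gamma)|>1$. Then $\gamma\notin R$. Both $x(\gamma)$ and $y(\gamma)$ are nonzero, since their absolute values are at most $1$, and one of the absolute values exceeds $1/2$. So $\gamma\in F_y\setminus R$ and $y\in N(x)$, or $\gamma\in F_x\setminus R$ and $x\in N(y)$.

On the other hand, let $C\subseteq B$ with $|C|=\omega_1$. The set $C\cup\bigcup_{x\in C}N(x)$ has cardinality $\omega_1$, so we can choose $y\in B$ outside it. As $N(y)$ is countable, there is $x\in C\setminus N(y)$. Then $x\ne y$, $y\notin N(x)$ and $x\notin N(y)$, a contradiction.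
\end{proof}

\begin{thebibliography}{9}

\bibitem{kubis}
Kubi\'s, J.\ Math.\ Anal.\ Appl.\ \textbf{350} (2009).

\bibitem{talk}
\emph{On Auerbach systems in Banach spaces},
\url{https://www.uibk.ac.at/mathematik/personal/russo/dateien/talks/2018_birmingham.pdf}.

\end{thebibliography}

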